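\title{Stretch factors of train track maps and the homology of finite covers}

\begin{abstract}
Let $\psi$ be a train track map on a finite graph which is a homotopy equivalence, has an irreducible incidence matrix and has stretch factor $\lambda>1$. We prove the conjecture that either $\lambda$ is the spectral radius of the action of a lift of $\psi$ on the homology of some finite cover, or these spectral radii stay below $\lambda-\epsilon$ for a fixed $\epsilon>0$. The first case occurs exactly when all local Whitehead graphs of $\psi$ are bipartite, and then the mod $2$ homology cover works; in the second case $\epsilon$ is explicit. The main tool is a variance identity for a weighted $\ell^2$ norm on cochains. We also count the eigenvalues of modulus $\lambda$ on a given cover, show that a cover of degree at most two suffices when the Whitehead graphs are connected, and give an example in which it does not suffice.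
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G$ be a finite connected graph and let $\psi\colon G\to G$ be a homotopy equivalence, so that $\psi$ represents an outer automorphism of the free group $\pi_1(G)$. We assume that $\psi$ sends vertices to vertices and each edge $e$ to an edge path $\psi(e)$: the edge $e$ is subdivided into intervals, each of which traces a single edge. (This can be arranged by a homotopy along the edges, which lifts to covers and changes nothing below.) For an oriented edge $f$ let $\bar f$ be its reverse. By $\psi^j(e)$ we mean the edge path obtained by literal iteration, with no cancellation performed.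

The \emph{incidence matrix} $M$ is indexed by the unoriented edges, and $M(e,f)$ is the number of times $\psi(e)$ crosses $f$, in either direction; then $M^j(e,f)$ is the number of times $\psi^j(e)$ crosses $f$. The map $\psi$ is a \emph{train track map} if no path $\psi^j(e)$, $j\ge1$, backtracks, that is, contains two consecutive edges $f\bar f$. We call $M$ \emph{irreducible} if for some $j$ every path $\psi^j(e)$ covers all of $G$. This says that $M^j$ has positive entries, so $M$ is a primitive matrix. In this situation $\psi$ has a unique invariant lamination, and the slope of the associated linear map on $\mathbb{R}$, the \emph{stretch factor} $\lambda$ of $\psi$, equals the spectral radius of $M$; we use only this last description. Throughout the paper $\psi$ is a train track map and a homotopy equivalence, $M$ is irreducible, and $\lambda>1$.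

By the Perron--Frobenius theorem, a primitive nonnegative matrix has positive right and left eigenvectors for its spectral radius. So there are positive functions $L,m$ on the edges with
\begin{equation}\label{eq:PF}
\sum_f M(e,f)L(f)=\lambda L(e),\qquad \sum_e m(e)M(e,f)=\lambda m(f),\qquad \sum_e\nu(e)=1,
\end{equation}
where $\nu(e)=m(e)L(e)$. If $L(e)$ is regarded as the length of $e$, then $\psi^j(e)$ has length $\lambda^jL(e)$, and since this path does not backtrack, no length can be removed by tightening it.

Homology measures the same growth with signs. Let $p\colon\tilde G\to G$ be a cover; covers are finite and, unless stated otherwise, connected. A \emph{lift} of $\psi$ is a map $\tilde\psi\colon\tilde G\to\tilde G$ with $p\tilde\psi=\psi p$, and $\rho(\tilde\psi)$ denotes the spectral radius of $\tilde\psi_*$ on $H_1(\tilde G;\mathbb{R})$. The incidence matrix of $\tilde\psi$ has the positive eigenvector $L\circ p$ with eigenvalue $\lambda$, so its spectral radius is again $\lambda$. The matrix of $\tilde\psi$ on $1$-chains counts crossings with signs, so it is bounded entrywise in absolute value by the incidence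 matrix. Hence $\rho(\tilde\psi)\le\lambda$, and the difference $\lambda-\rho(\tilde\psi)$ comes from paths that cross an edge in both directions. Passing to a cover can only help: $p_*$ is onto on real homology, so $\rho(\tilde\psi)\ge\rho(\psi)$, and two opposite crossings of an edge of $G$ may become crossings of two different edges of $\tilde G$. In the universal cover, a tree, a path without backtracking crosses no edge twice. One might therefore guess that $\rho(\tilde\psi)$ creeps up to $\lambda$ along a tower of larger and larger covers, possibly without reaching it.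

For surfaces this does not happen. Let $\phi$ be a pseudo-Anosov map of a closed surface with stretch factor $\lambda$ on its invariant measured foliations, and for a finite cover to which $\phi$ lifts let $\rho$ be the modulus of the leading eigenvalue of the lift on homology. It is known that either $\lambda=\rho$ after passing to a double cover, or there is $\epsilon>0$ with $\lambda-\rho>\epsilon$ for all finite covers to which $\phi$ lifts. The following analogue for graphs is conjectured in \cite{summary}.

\begin{quote}
\textbf{Conjecture.} \emph{Either there are a finite cover $\tilde G\to G$ and a lift $\tilde\psi$ of $\psi$ with $\rho(\tilde\psi)=\lambda$, or there is $\epsilon>0$ such that $\rho(\tilde\psi)\le\lambda-\epsilon$ for every finite cover to which $\psi$ lifts and every lift $\tilde\psi$.}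
\end{quote}

Here $\psi$ itself, not merely a power of it, is required to lift. Different lifts to the same cover differ by deck transformations and may act differently on homology, which is why the lifts are quantified.

\subsection{The main theorem}

A \emph{direction} at a vertex $v$ is an oriented edge starting at $v$; a loop at $v$ gives two directions. A \emph{turn} at $v$ is an unordered pair $\{g,g'\}$ of directions at $v$, and it is \emph{degenerate} if $g=g'$. The edge path $f_1f_2\cdots f_\ell$ \emph{takes} the turns $\{\bar f_k,f_{k+1}\}$, $1\le k<\ell$. A path and its reverse take the same turns, and a path backtracks exactly when it takes a degenerate turn. A turn of $G$ is \emph{taken} if it is taken by $\psi^j(e)$ for some edge $e$ and some $j\ge1$. The \emph{local Whitehead graph} $\mathrm{Wh}(v)$ has the directions at $v$ as vertices and the taken turns at $v$ as edges. It has no loops, because $\psi$ is a train track map.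

We need one iterate of $\psi$ that displays all taken turns. Choose $n_0$ with $M^j>0$ for all $j\ge n_0$. Each of the finitely many taken turns $\tau$ is taken by some path $\psi^{k_\tau}(e_\tau)$. Put $n=n_0+\max_\tau k_\tau$. For every edge $e$ the path $\psi^{n-k_\tau}(e)$ crosses $e_\tau$, so $\psi^n(e)$ contains $\psi^{k_\tau}(e_\tau)$ or its reverse. Therefore
\begin{equation}\label{eq:n}
\text{for every edge $e$, the path $\psi^n(e)$ crosses every edge and takes every taken turn.}
\end{equation}
This $n$ is fixed for the rest of the paper.

\begin{theorem}\label{thm:A}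
\begin{enumerate}
\item[(1)] Suppose that every $\mathrm{Wh}(v)$ is bipartite, and let $G'\to G$ be the cover with group $\ker(\pi_1(G)\to H_1(G;\mathbb{Z}/2))$. Then $\psi$ lifts to $G'$, and $\rho(\tilde\psi)=\lambda$ for every lift. The same holds for every lift to any finite cover factoring through $G'$.
\item[(2)] Suppose that some $\mathrm{Wh}(v)$ contains a cycle of odd length $r$. Fix any edge $e_0$, write $\psi^n(e_0)=f_1\cdots f_\ell$, and put
\[
q_*=\min_k\frac{L(f_k)}{\lambda^nL(e_0)},\qquad \eta=\frac{4\,\nu(e_0)\,q_*^2}{(r+2)^2}>0 .
\]
Then $\rho(\tilde\psi)\le\lambda(1-\eta)^{1/(2n)}$ for every finite cover to which $\psi$ lifts and every lift $\tilde\psi$.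
\end{enumerate}
\end{theorem}

A graph is bipartite if and only if it has no odd cycle, so exactly one of the two cases occurs. Case (1) gives the first alternative of the conjecture, and case (2) gives the second with $\epsilon=\lambda\bigl(1-(1-\eta)^{1/(2n)}\bigr)>0$. Thus the conjecture holds. Moreover the following conditions are equivalent: all $\mathrm{Wh}(v)$ are bipartite; $\rho(\tilde\psi)=\lambda$ for every lift to $G'$; $\rho(\tilde\psi)=\lambda$ for some lift to some finite cover. Indeed part (1) gives the forward implications, and part (2) shows that the last condition excludes odd cycles.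

Section~\ref{sec:prelim} replaces homology by cochains and shows that the Whitehead graphs are found by a finite computation. Section~\ref{sec:examples} shows the mechanism on three maps of a rose. Theorem~\ref{thm:A} is proved in Sections~\ref{sec:variance}--\ref{sec:bipartite}, together with an extension of the gap to lifts of powers of $\psi$ (Theorem~\ref{thm:B}). Theorem~\ref{thm:C} counts the eigenvalues of modulus $\lambda$ on a given cover. Section~\ref{sec:double} returns to the double cover of the surface theorem: it persists when the Whitehead graphs are connected (Theorem~\ref{thm:D}), but not in general.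

\section{Cochains and turns}\label{sec:prelim}

Homology is a subspace of chains cut out by a global condition, while the action on cochains is given edge by edge. The first lemma shows that large eigenvalues do not see the difference.

The edges of a cover $\tilde G$ are the lifts of the edges of $G$; we write $\tilde f$ for an oriented edge over $f$. Let $C^1(\tilde G)$ be the space of complex functions $w$ on oriented edges with $w(\overline{\tilde f})=-w(\tilde f)$. If a map $F$ sends the edge $\tilde e$ to the path $\tilde f_1\cdots\tilde f_\ell$, put $(F^*w)(\tilde e)=\sum_kw(\tilde f_k)$.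

\begin{lemma}\label{lem:cochain}
Let $F$ be a lift of $\psi^k$, $k\ge1$, to a finite cover $\tilde G$. Let $R(F)$ be the spectral radius of $F^*$ on $C^1(\tilde G)$ and $\rho(F)$ that of $F_*$ on $H_1(\tilde G;\mathbb{R})$. Then $\rho(F)\le R(F)$, and the eigenvalues of modulus greater than $1$ of $F^*$ on $C^1(\tilde G)$ and of $F_*$ on $H_1(\tilde G)$ agree with algebraic multiplicity. In particular, $R(F)>1$ implies $\rho(F)=R(F)$.
\end{lemma}

\begin{proof}
On a graph every $1$-cochain is a cocycle, so $H^1(\tilde G;\mathbb{C})=C^1/B^1$, where $B^1=\delta C^0$ is the space of coboundaries of functions on the vertices. On $H^1$ the map $F^*$ is the transpose of $F_*$ on $H_1(\tilde G;\mathbb{C})$ and has the same characteristic polynomial. The characteristic polynomial of $F^*$ on $C^1$ is the product of those on $B^1$ and on $H^1$. On $C^0$ the map $F^*h=h\circ F$ does not increase the sup norm, so its eigenvalues have modulus at most $1$. Since $\delta F^*=F^*\delta$, the space $B^1$ is an equivariant quotient of $C^0$, and the same bound holds on $B^1$.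
\end{proof}

For a direction $g$ at $v$ let $D\psi(g)$ be the first edge of the path $\psi(g)$, a direction at $\psi(v)$. The map $D\psi$ acts on turns by $\{g,g'\}\mapsto\{D\psi(g),D\psi(g')\}$.

\begin{lemma}\label{lem:turns}
The set of taken turns is the smallest set of turns that contains the turns of the paths $\psi(e)$ and is closed under $D\psi$. This holds for any map sending edges to nontrivial edge paths, and such a map is a train track map if and only if this set contains no degenerate turn.
\end{lemma}

\begin{proof}
If $\psi^j(e)=f_1\cdots f_\ell$, then $\psi^{j+1}(e)=\psi(f_1)\cdots\psi(f_\ell)$. A turn of this path lies either inside some $\psi(f_k)$ or at the junction of $\psi(f_k)$ and $\psi(f_{k+1})$. The reverse of the last edge of $\psi(f_k)$ is the first edge of $\psi(\bar f_k)$, so the turn at the junction is $\{D\psi(\bar f_k),D\psi(f_{k+1})\}$. Hence the image under $D\psi$ of a taken turn is taken, and by induction on $j$ every taken turn lies in every set with the two properties. The last claim holds because backtracking means taking a degenerate turn.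
\end{proof}

Since $G$ has finitely many turns, the Whitehead graphs are obtained by listing the turns of the paths $\psi(e)$ and applying $D\psi$ until nothing new appears. So a finite check decides which case of Theorem~\ref{thm:A} holds.

\section{Three maps of a rose}\label{sec:examples}

Let $G$ be the rose with one vertex $v$ and petals $a,b,c$. Define $\psi_1,\psi_2,\psi_3$ by $a\mapsto b$, $b\mapsto c$ and
\[
\psi_1(c)=ab,\qquad \psi_2(c)=ba\bar b,\qquad \psi_3(c)=a\bar b .
\]
In each case the image in $\pi_1(G)$ contains $b$ and $c$, hence $a$. A surjective endomorphism of a finitely generated free group is an automorphism (such groups are Hopfian), and a map of connected graphs that induces an isomorphism on $\pi_1$ is a homotopy equivalence. The sets of petals crossed by $\psi_i^j(a)$ for $j=1,\dots,5$ are $\{b\},\{c\},\{a,b\},\{b,c\},\{a,b,c\}$, and all petals are crossed from then on; as $\psi_i^5(b)=\psi_i^6(a)$ and $\psi_i^5(c)=\psi_i^7(a)$, we get $M^5>0$. The lengths are $L=(1,\lambda,\lambda^2)$ on $(a,b,c)$. For $\psi_1$ and $\psi_3$, which have the same incidence matrix, $\lambda^3=\lambda+1$. For $\psi_2$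 we have $\lambda^3=2\lambda+1$, and $t^3-2t-1=(t+1)(t^2-t-1)$ gives $\lambda=(1+\sqrt5)/2$.

\begin{example}[no cover is needed]\label{ex:1}
All paths $\psi_1^j(e)$ are positive words, so $\psi_1$ is a train track map, signed and unsigned counts agree, and $\rho(\psi_1)=\lambda$. Every taken turn joins one of $\bar a,\bar b,\bar c$ to one of $a,b,c$, so $\mathrm{Wh}(v)$ is bipartite. The cochain with values $L(a),L(b),L(c)$ on $a,b,c$ is an eigenvector.
\end{example}

\begin{example}[a double cover is needed]\label{ex:2}
The path $\psi_2(c)$ takes the turns $\{\bar b,a\}$ and $\{\bar a,\bar b\}$. The map $D\psi_2$ sends $a\mapsto b\mapsto c\mapsto b$ and $\bar a\mapsto\bar b\mapsto\bar c\mapsto b$, so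
\[
\{\bar b,a\}\mapsto\{\bar c,b\}\mapsto\{b,c\}\mapsto\{c,b\},\qquad \{\bar a,\bar b\}\mapsto\{\bar b,\bar c\}\mapsto\{\bar c,b\}.
\]
By Lemma~\ref{lem:turns}, $\psi_2$ is a train track map and $\mathrm{Wh}(v)$ is the tree on the left of Figure~\ref{fig:wh}. On $H_1(G)$ the map permutes the classes of $a,b,c$, so $\rho(\psi_2)=1$. The two classes of the bipartition are $\{b,\bar b\}$ and $\{a,\bar a,c,\bar c\}$. In contrast with Example~\ref{ex:1}, both ends of each petal lie in the same class. We correct this on the double cover with vertices $v_0,v_1$ in which each petal $y$ has lifts $y_i$ from $v_i$ to $v_{i+1}$, $i\in\mathbb{Z}/2$. The map $a_i\mapsto b_i$, $b_i\mapsto c_i$, $c_i\mapsto b_i\,a_{i+1}\,\overline{b_{i+1}}$ is a lift $\tilde\psi_2$. If $w(y_1)=-w(y_0)$ for each petal and $w$ has the values $(A,B,C)$ on $(a_0,b_0,c_0)$, then $\tilde\psi_2^*w$ is of the same kind, with values $(B,C,2B-A)$. For $(A,B,C)=(1,-\lambda,\lambda^2)$ this is $-\lambda(A,B,C)$, because $-2\lambda-1=-\lambda^3$. By Lemma~\ref{lem:cochain}, $\rho(\tilde\psi_2)=\lambda$. The deck transformation negates $w$, so the other lift has the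 eigenvalue $+\lambda$. Note that $x=w/L$ takes the values $\pm1$ and is constant, equal to $-1$, along $b_0a_1\overline{b_1}$: the sign of $x$ orients the edges so that image paths never cancel.
\end{example}

\begin{example}[no cover helps]\label{ex:3}
The path $\psi_3(c)$ takes the turn $\{\bar a,\bar b\}$. The map $D\psi_3$ sends $a\mapsto b\mapsto c\mapsto a$ and $\bar a\mapsto\bar b\mapsto\bar c\mapsto b$, so
\[
\{\bar a,\bar b\}\mapsto\{\bar b,\bar c\}\mapsto\{\bar c,b\}\mapsto\{b,c\}\mapsto\{c,a\}\mapsto\{a,b\}\mapsto\{b,c\}.
\]
So $\psi_3$ is a train track map, and $\mathrm{Wh}(v)$ contains the triangle $a,b,c$ (Figure~\ref{fig:wh}, right). Suppose that $\psi_3^*w=\mu w$ with $|\mu|=\lambda$, and put $x=w/L$. Writing $\psi_3^n(e)=f_1\cdots f_\ell$, we have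
\[
(\mu/\lambda)^n\,x(e)=\sum_k\frac{L(f_k)}{\lambda^nL(e)}\,x(f_k),
\]
and the coefficients are positive with sum $1$. Choose $e$ with $|x(e)|$ maximal. An average of complex numbers attains the maximal modulus only if they are all equal, so $x(f_k)=x(f_{k+1})$ for all $k$, that is, $x(\bar f_k)+x(f_{k+1})=0$. By \eqref{eq:n}, $x(g)=-x(g')$ for every taken turn $\{g,g'\}$. Going around the triangle, $x(a)=-x(b)=x(c)=-x(a)$, so $w=0$. Hence $\rho(\psi_3)<\lambda$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1pt,minimum size=6mm}]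
\node (a) at (0,0.6) {$a$};
\node (A) at (0,-0.6) {$\bar a$};
\node[fill=black!20] (B) at (1,0) {$\bar b$};
\node (C) at (2,0) {$\bar c$};
\node[fill=black!20] (b) at (3,0) {$b$};
\node (c) at (4,0) {$c$};
\draw (a)--(B)--(C)--(b)--(c);
\draw (A)--(B);
\node (A3) at (6,0) {$\bar a$};
\node (B3) at (7,0) {$\bar b$};
\node (C3) at (8,0) {$\bar c$};
\node (b3) at (9,0) {$b$};
\node (a3) at (10,0.6) {$a$};
\node (c3) at (10,-0.6) {$c$};
\draw (A3)--(B3)--(C3)--(b3);
\draw[very thick] (b3)--(a3)--(c3)--(b3);
\end{tikzpicture}
\caption{Whitehead graphs at the vertex of the rose for the maps $a\mapsto b$, $b\mapsto c$ with $c\mapsto ba\bar b$ (left) and $c\mapsto a\bar b$ (right). Vertices are directions and edges are taken turns. The left graph is bipartite, with classes shown by shading; the right graph contains a triangle.}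
\label{fig:wh}
\end{figure}

Theorem~\ref{thm:A}(2) says that the conclusion of Example~\ref{ex:3} holds on every cover, with a uniform gap. The argument above falls short of this in two ways. First, on a cover it follows one path $\tilde\psi^n(\tilde e)$, and this path may take the three turns of the triangle at three different lifts of $v$, so that the relations do not close up. Second, it treats only the case of equality, while there are infinitely many covers. Both problems disappear when the maximum is replaced by an $\ell^2$ norm. Such a norm sees all lifts of an edge at once, and the loss in the averaging step becomes a variance, which can be bounded from below.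

\section{The variance identity}\label{sec:variance}

To sum over all lifts of an edge we need to know that their images are evenly spread over the cover. This is where $\psi$ must be a homotopy equivalence.

\begin{lemma}\label{lem:fiber}
Let $p\colon\tilde G\to G$ be a finite connected cover and $F\colon\tilde G\to\tilde G$ a lift of $\psi^k$, $k\ge1$. Then $F$ maps $p^{-1}(x)$ bijectively onto $p^{-1}(\psi^k(x))$ for every $x\in G$.
\end{lemma}

\begin{proof}
Fix $\tilde x\in p^{-1}(x)$ and put $\tilde y=F(\tilde x)$, $y=\psi^k(x)$, $H=p_*\pi_1(\tilde G,\tilde x)$, $H'=p_*\pi_1(\tilde G,\tilde y)$. From $pF=\psi^kp$ we get $\psi^k_*(H)\subseteq H'$. Since $\psi^k_*\colon\pi_1(G,x)\to\pi_1(G,y)$ is an isomorphism, $\psi^k_*(H)$ has index $\deg p$ in $\pi_1(G,y)$, and so has $H'$. The index is finite, so $\psi^k_*(H)=H'$. Identify $p^{-1}(x)$ with $H\backslash\pi_1(G,x)$ by sending $H\gamma$ to the endpoint of the lift of $\gamma$ starting at $\tilde x$, and $p^{-1}(y)$ with $H'\backslash\pi_1(G,y)$ using $\tilde y$. The map $F$ carries the lift of $\gamma$ at $\tilde x$ to the lift of $\psi^k\gamma$ at $\tilde y$, so it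 becomes $H\gamma\mapsto H'\psi^k_*(\gamma)$, which is a bijection.
\end{proof}

It costs nothing to allow the source and the target to be different covers, and this will be needed for Theorem~\ref{thm:B}. Let $p_i\colon G_i\to G$ $(i=1,2)$ be finite covers, possibly disconnected, and let $j\ge1$. We call $F\colon G_1\to G_2$ a \emph{fiberwise bijection over $\psi^j$} if $p_2F=\psi^jp_1$ and $F$ maps $p_1^{-1}(x)$ bijectively onto $p_2^{-1}(\psi^j(x))$ for all $x$. If $\psi^j(e)=f_1\cdots f_\ell$ and $\tilde e$ is a lift of $e$, then $F(\tilde e)=\tilde f_1\cdots\tilde f_\ell$ is a lift of the path $\psi^j(e)$.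

\begin{lemma}\label{lem:bij}
Let $F$ be a fiberwise bijection over $\psi^j$. Fix an oriented edge $e$ and an index $k$. As $\tilde e$ runs over the lifts of $e$ to $G_1$, the origin of $\tilde f_k$ runs exactly once over the fiber of $p_2$ over the origin of $f_k$, and $\tilde f_k$ runs exactly once over the lifts of $f_k$.
\end{lemma}

\begin{proof}
The lifts of an oriented edge correspond to the points of the fiber over its origin. The map $F$ sends the fiber over the origin of $e$ bijectively to the fiber over the origin of $f_1$, and path lifting along $f_1\cdots f_{k-1}$ is a bijection from that fiber to the fiber over the origin of $f_k$.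
\end{proof}

Now we choose the norm. As in Example~\ref{ex:3}, in the coordinate $x=w/L$ the operator $\lambda^{-j}F^*$ averages $x$ along image paths. Forgetting signs and covers, the averaging matrix for $j=1$ is $P(e,f)=M(e,f)L(f)/(\lambda L(e))$. Its rows sum to $1$ by \eqref{eq:PF}, and $\sum_e\nu(e)P(e,f)=\nu(f)$: it is a Markov chain with stationary distribution $\nu$. With the weights $\nu$, the mean square of $x$ over all image paths will equal the mean square of $x$ over all edges. So for $w\in C^1(G_i)$ we put
\[
x(\tilde f)=\frac{w(\tilde f)}{L(f)},\qquad \|w\|^2=\sum_{\tilde f}\nu(f)\,|x(\tilde f)|^2,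
\]
where the sum runs over the unoriented edges of $G_i$. This is a Hermitian norm.

\begin{proposition}[variance identity]\label{prop:variance}
Let $F\colon G_1\to G_2$ be a fiberwise bijection over $\psi^j$ and let $w\in C^1(G_2)$, $x=w/L$. Orient each edge $e$ of $G$, write $\psi^j(e)=f_1\cdots f_\ell$ with $\ell=\ell(e)$, and put $q_k(e)=L(f_k)/(\lambda^jL(e))$. Then
\begin{equation}\label{eq:variance}
\|w\|^2-\lambda^{-2j}\|F^*w\|^2=\sum_{\tilde e}\nu(e)\sum_{k<l}q_k(e)q_l(e)\,|x(\tilde f_k)-x(\tilde f_l)|^2,
\end{equation}
where $\tilde e$ runs over the edges of $G_1$ and $F(\tilde e)=\tilde f_1\cdots\tilde f_\ell$. In particular $\|F^*\|\le\lambda^j$.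
\end{proposition}

\begin{proof}
Since $M^jL=\lambda^jL$, we have $\sum_kq_k(e)=1$. For positive $q_k$ with sum $1$ and complex $z_k$,
\[
\sum_{k<l}q_kq_l|z_k-z_l|^2=\frac12\sum_{k,l}q_kq_l\bigl(|z_k|^2+|z_l|^2-2\operatorname{Re}(z_k\overline{z_l})\bigr)=\sum_kq_k|z_k|^2-\Bigl|\sum_kq_kz_k\Bigr|^2 .
\]
Apply this with $z_k=x(\tilde f_k)$. Since $(F^*w)(\tilde e)=\sum_kL(f_k)x(\tilde f_k)=\lambda^jL(e)\sum_kq_k(e)x(\tilde f_k)$, the right side of \eqref{eq:variance} equals
\[
\sum_{\tilde e}\nu(e)\sum_kq_k(e)|x(\tilde f_k)|^2-\lambda^{-2j}\|F^*w\|^2 .
\]
It remains to show that the first term is $\|w\|^2$. For an edge $f$ of $G$ let $N(f)=\sum_{\tilde f\text{ over }f}|x(\tilde f)|^2$, which does not depend on the orientation of $f$. By Lemma~\ref{lem:bij}, summing $|x(\tilde f_k)|^2$ over the lifts $\tilde e$ of $e$ gives $N(f_k)$. Also $\nu(e)q_k(e)=\lambda^{-j}m(e)L(f_k)$, and the edge $f$ occurs $M^j(e,f)$ times among the $f_k$. So the first term is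
\[
\sum_f\Bigl(\lambda^{-j}\sum_em(e)M^j(e,f)\Bigr)L(f)N(f)=\sum_fm(f)L(f)N(f)=\|w\|^2 .\qedhere
\]
\end{proof}

\section{Odd cycles force a uniform gap}\label{sec:gap}

By \eqref{eq:variance}, a gap follows once the norm of $x$ is bounded by its variation along image paths, with a constant that does not depend on the cover. An inequality of this kind would usually depend on how well the cover is connected, since it would compare values of $x$ on distant edges. The odd cycle makes such a comparison unnecessary: it bounds $x$ at each lift of $v$ separately, by variations at that lift alone.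

\begin{proposition}\label{prop:gap}
Under the hypothesis of Theorem~\ref{thm:A}(2), and with $\eta$ as there, every fiberwise bijection $F\colon G_1\to G_2$ over $\psi^n$ satisfies $\|F^*\|\le\lambda^n\sqrt{1-\eta}$.
\end{proposition}

\begin{proof}
Let $w\in C^1(G_2)$ and $x=w/L$. With $\psi^n(e_0)=f_1\cdots f_\ell$, put
\[
V=\sum_{\tilde e\text{ over }e_0}\ \sum_{k<l}|x(\tilde f_k)-x(\tilde f_l)|^2 .
\]
Keeping only the lifts of $e_0$ in \eqref{eq:variance}, we get
\begin{equation}\label{eq:lower}
\|w\|^2-\lambda^{-2n}\|F^*w\|^2\ge\nu(e_0)\,q_*^2\,V .
\end{equation}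
We bound $\|w\|^2$ from above by a multiple of $V$. For an oriented edge $f$ of $G$ with origin $u$, let $x_f\in\ell^2(p_2^{-1}(u))$ be the vector whose coordinate at $\tilde u$ is the value of $x$ on the lift of $f$ starting at $\tilde u$. The lifts of $\bar f$ are the reverses of the lifts of $f$, so $\|x_{\bar f}\|=\|x_f\|$.

\emph{Step 1: one direction is small.} Let $g_1,\dots,g_r$ be the odd cycle in $\mathrm{Wh}(v)$, with $g_{r+1}=g_1$. The vectors $x_{g_i}$ all lie in $\ell^2(p_2^{-1}(v))$. Fix $i$. By \eqref{eq:n} there is $k$ with $\{\bar f_k,f_{k+1}\}=\{g_i,g_{i+1}\}$. By Lemma~\ref{lem:bij}, as $\tilde e$ runs over the lifts of $e_0$, the vertex $\tilde v$ between $\tilde f_k$ and $\tilde f_{k+1}$ runs exactly once over $p_2^{-1}(v)$. At this vertex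
\[
x(\tilde f_{k+1})-x(\tilde f_k)=x(\tilde f_{k+1})+x(\overline{\tilde f_k})=x_{g_i}(\tilde v)+x_{g_{i+1}}(\tilde v).
\]
Hence $\|x_{g_i}+x_{g_{i+1}}\|^2=\sum_{\tilde e}|x(\tilde f_{k+1})-x(\tilde f_k)|^2\le V$. The alternating sum of these vectors telescopes, and since $r$ is odd,
\[
\sum_{i=1}^r(-1)^{i-1}(x_{g_i}+x_{g_{i+1}})=x_{g_1}+(-1)^{r-1}x_{g_{r+1}}=2x_{g_1}.
\]
Therefore $\|x_{g_1}\|\le\frac r2\sqrt V$.

\emph{Step 2: all edges are small.} Let $f$ be any edge of $G$. By \eqref{eq:n} there are positions $k,l$ with $f_k\in\{g_1,\bar g_1\}$ and $f_l\in\{f,\bar f\}$. Consider the vectors $\tilde e\mapsto x(\tilde f_k)$ and $\tilde e\mapsto x(\tilde f_l)$ indexed by the lifts of $e_0$. By Lemma~\ref{lem:bij} their norms are $\|x_{g_1}\|$ and $\|x_f\|$. Their difference is zero if $k=l$, and has norm at most $\sqrt V$ otherwise, by the definition of $V$. So $\|x_f\|\le(1+\frac r2)\sqrt V$.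

Since $\sum_f\nu(f)=1$, we obtain $\|w\|^2=\sum_f\nu(f)\|x_f\|^2\le\frac{(r+2)^2}{4}V$. Inserting this in \eqref{eq:lower} gives $\|w\|^2-\lambda^{-2n}\|F^*w\|^2\ge\eta\|w\|^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
Let $\tilde\psi$ be a lift to a finite cover $\tilde G$. By Lemma~\ref{lem:fiber}, $\tilde\psi^n$ is a fiberwise bijection over $\psi^n$ from $\tilde G$ to itself. By Lemma~\ref{lem:cochain} and Proposition~\ref{prop:gap},
\[
\rho(\tilde\psi)^n\le R(\tilde\psi)^n=R(\tilde\psi^n)\le\|(\tilde\psi^n)^*\|\le\lambda^n\sqrt{1-\eta}.
\]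
The numbers $n$ and $\eta$ are defined on $G$ and do not depend on the cover.
\end{proof}

The map $\psi$ lifts only to some covers, but every finite cover admits a lift of a power of $\psi$. Indeed, some $\psi^i$ fixes a vertex $u$; the automorphism $\psi^i_*$ of the finitely generated group $\pi_1(G,u)$ permutes the finitely many subgroups of a given finite index, so a power of it preserves the group of the cover, and the lifting criterion applies. The gap extends to all these lifts, and in this sense to all finite covers.

\begin{theorem}\label{thm:B}
Under the hypothesis of Theorem~\ref{thm:A}(2), for every finite connected cover $p\colon\tilde G\to G$, every $k\ge1$ and every lift $\Psi$ of $\psi^k$ to $\tilde G$,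
\[
\rho(\Psi)^{1/k}\le\lambda(1-\eta)^{1/(2n)}=\lambda-\epsilon ,
\]
with the same $\epsilon$ as above.
\end{theorem}

The map $\Psi^n$ lies over $\psi^{kn}$, and we want to gain the factor $\sqrt{1-\eta}$ exactly $k$ times. Since $\psi^n$ need not lift to $\tilde G$, we factor $\Psi^n$ into $k$ maps over $\psi^n$ between different covers.

\begin{proof}
For $0\le i\le k$ let
\[
G_i=\{(x,z)\in G\times\tilde G:\ \psi^{(k-i)n}(x)=p(z)\},
\]
the pullback of $p$ under $\psi^{(k-i)n}$. The first projection makes $G_i$ a finite cover of $G$, whose fiber over $x$ is a copy of $p^{-1}(\psi^{(k-i)n}(x))$, and the second projection identifies $G_k$ with $\tilde G$. For $i<k$ define $F_i\colon G_i\to G_{i+1}$ by $F_i(x,z)=(\psi^n(x),z)$. It lies over $\psi^n$, and the fibers of $G_i$ over $x$ and of $G_{i+1}$ over $\psi^n(x)$ are given by the same set of points $z$. So $F_i$ is a fiberwise bijection over $\psi^n$. The map $\iota\colon\tilde G\to G_0$, $\iota(y)=(p(y),\Psi^n(y))$, lies over the identity of $G$, and it is bijective on fibers by Lemma~\ref{lem:fiber} applied to $\Psi^n$. So $\iota$ is an isomorphism of covers, and $\iota^*$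 is an isometry of cochains. Finally $F_{k-1}\cdots F_0\,\iota(y)=(\psi^{kn}p(y),\Psi^n(y))$, which is $\Psi^n(y)$ under $G_k=\tilde G$. By Proposition~\ref{prop:gap}, $\|(\Psi^n)^*\|\le(\lambda^n\sqrt{1-\eta})^k$, and Lemma~\ref{lem:cochain} gives $\rho(\Psi)^n\le\lambda^{nk}(1-\eta)^{k/2}$.
\end{proof}

\section{Bipartite Whitehead graphs and orientations}\label{sec:bipartite}

Suppose now that every $\mathrm{Wh}(v)$ is bipartite. A \emph{proper coloring} is a function $\kappa$ from the directions of $G$ to $\mathbb{Z}/2$ with $\kappa(g)+\kappa(g')=1$ for every taken turn $\{g,g'\}$. Fix one. Think of color $0$ as ``outgoing'' and color $1$ as ``incoming'': every image path enters and leaves each vertex through directions of opposite type. These local choices come from an orientation of the edges exactly when the two ends of each edge have opposite colors. The edges on which this fails form the support of the $\mathbb{Z}/2$-valued cochain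
\[
\alpha(e)=\kappa(e)+\kappa(\bar e)+1 .
\]
We may exchange the two colors at any set of vertices, which changes $\alpha$ by a coboundary. So the obstruction is the class $[\alpha]\in H^1(G;\mathbb{Z}/2)=\mathrm{Hom}(\pi_1(G),\mathbb{Z}/2)$. In Example~\ref{ex:1} we can take $\alpha=0$. In Example~\ref{ex:2}, $\alpha=1$ on all petals, and the double cover used there is the one with group $\ker[\alpha]$.

\begin{lemma}\label{lem:orient}
Let $p\colon\tilde G\to G$ be a finite cover with $p^*[\alpha]=0$ in $H^1(\tilde G;\mathbb{Z}/2)$. Then every lift $\tilde\psi$ of $\psi$ to $\tilde G$, if one exists, has $\rho(\tilde\psi)=\lambda$.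
\end{lemma}

\begin{proof}
Write $p^*\alpha=\delta\beta$, where $\beta$ is a function from the vertices of $\tilde G$ to $\mathbb{Z}/2$ and $\delta\beta(\tilde e)$ is the sum of the values of $\beta$ at the endpoints of $\tilde e$. For a direction $\tilde g$ at $\tilde v$ over $g$ put $\sigma(\tilde g)=(-1)^{\kappa(g)+\beta(\tilde v)}$. For an edge $\tilde e$ over $e$, the exponents for $\tilde e$ and $\overline{\tilde e}$ add up to $\kappa(e)+\kappa(\bar e)+\alpha(e)=1$, so $\sigma(\overline{\tilde e})=-\sigma(\tilde e)$. If $\tilde g,\tilde g'$ are directions at the same vertex over a taken turn, then $\sigma(\tilde g)=-\sigma(\tilde g')$. For consecutive edges of $\tilde\psi^j(\tilde e)=\tilde f_1\cdots\tilde f_\ell$ this gives $\sigma(\tilde f_{k+1})=-\sigma(\overline{\tilde f_k})=\sigma(\tilde f_k)$, so $\sigma$ is constant along the path. The function $w(\tilde e)=\sigma(\tilde e)L(e)$ is a cochain, and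
\[
\bigl|((\tilde\psi^j)^*w)(\tilde e)\bigr|=\sum_kL(f_k)=\lambda^jL(e)=\lambda^j|w(\tilde e)|\qquad\text{for all }\tilde e\text{ and }j\ge1 .
\]
Thus $\|(\tilde\psi^*)^jw\|=\lambda^j\|w\|$, and the formula $R(\tilde\psi)=\lim_j\|(\tilde\psi^*)^j\|^{1/j}$ gives $R(\tilde\psi)\ge\lambda$. By Lemma~\ref{lem:fiber} and Proposition~\ref{prop:variance}, $R(\tilde\psi)\le\lambda$. As $\lambda>1$, Lemma~\ref{lem:cochain} gives $\rho(\tilde\psi)=\lambda$.
\end{proof}

The lemma does not claim that $w$ is an eigenvector, since $\psi$ may carry the coloring $\kappa$ to a different one. For the same reason $\psi$ need not lift to the cover with group $\ker[\alpha]$. We avoid this by killing all classes in $H^1(G;\mathbb{Z}/2)$ at once.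

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
For $x\in G$ let $K_x=\ker(\pi_1(G,x)\to H_1(G;\mathbb{Z}/2))$, a normal subgroup of finite index. By naturality of the map to homology, $\psi_*(K_x)\subseteq K_{\psi(x)}$, so $\psi$ lifts to $G'$ by the lifting criterion. Every homomorphism $\pi_1(G,x)\to\mathbb{Z}/2$ vanishes on $K_x$. Hence $[\alpha]$ pulls back to $0$ on $G'$ and on every cover factoring through $G'$, and Lemma~\ref{lem:orient} applies.
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\begin{remark}[the role of the hypotheses]\label{rem:hyp}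
That $\psi$ is a homotopy equivalence is used in Lemma~\ref{lem:fiber}, which fails otherwise: the map $z\mapsto z^2$ of the circle lifts to the double cover as $z\mapsto\pm z^2$, which collapses each fiber $\{z,-z\}$. Irreducibility gives the positive vectors $L,m$ and property \eqref{eq:n}. Without it an odd cycle need not force a gap: on the rose with six petals, let $\psi$ act as $\psi_1$ on three petals and as $\psi_3$ on the other three; then the Whitehead graph contains a triangle, but $\rho(\psi)$ equals the spectral radius of $M$. The assumption $\lambda>1$ is needed to pass from cochains to homology: for the identity map of a segment, $\lambda=1$, there are no taken turns, and $H_1=0$. The train track property makes $\lambda$ the stretch factor and excludes loops in $\mathrm{Wh}(v)$; a loop would enter Proposition~\ref{prop:gap} as an odd cycle with $r=1$.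
\end{remark}

\section{The eigenvalues of modulus $\lambda$}\label{sec:count}

Lemma~\ref{lem:orient} gives a sufficient condition for $\rho(\tilde\psi)=\lambda$ on a given cover. The case of equality in the variance identity gives an exact one. For a finite cover $\tilde G$ let $T(\tilde G)$ be the space of complex functions $x$ on the oriented edges of $\tilde G$ such that $x(\overline{\tilde f})=-x(\tilde f)$ for all $\tilde f$, and $x(\tilde g)=-x(\tilde g')$ whenever $\tilde g,\tilde g'$ are directions at the same vertex lying over a taken turn. The function $\sigma$ of Lemma~\ref{lem:orient} is an example. The space $T(\tilde G)$ depends on the cover and on the taken turns, but not on a lift.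

\begin{theorem}\label{thm:C}
Let $\tilde\psi$ be a lift of $\psi$ to a finite cover $\tilde G$. The number of eigenvalues of $\tilde\psi_*$ on $H_1(\tilde G)$ of modulus $\lambda$, counted with algebraic multiplicity, is $\dim T(\tilde G)$. These eigenvalues are semisimple and are $\lambda$ times roots of unity. In particular, $\rho(\tilde\psi)=\lambda$ if and only if $T(\tilde G)\ne0$, a condition independent of the lift.
\end{theorem}

\begin{proof}
Let $A=\lambda^{-1}\tilde\psi^*$ on $C^1(\tilde G)$. By Lemma~\ref{lem:cochain} it suffices to count the eigenvalues of $A$ of modulus $1$. By Lemma~\ref{lem:fiber} and Proposition~\ref{prop:variance}, $\|A\|\le1$.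

\emph{Semisimplicity.} Let $|\theta|=1$. If $(A-\theta)w=w'\ne0$ and $(A-\theta)w'=0$, then $A^jw=\theta^jw+j\theta^{j-1}w'$ is unbounded, which contradicts $\|A\|\le1$. So $\theta$ has no nontrivial Jordan block on $C^1$. The generalized eigenspace on the quotient $H^1$ is the image of the one on $C^1$, and a matrix and its transpose have the same Jordan form, so semisimplicity passes to $H^1$ and $H_1$. Let $E'$ be the sum of the eigenspaces of $A$ with $|\theta|=1$; the number to be computed is $\dim E'$. Let $E=\{xL: x\in T(\tilde G)\}$. We show that $E'=E$.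

\emph{$E'\subseteq E$.} Let $Aw=\theta w$ with $|\theta|=1$, and apply \eqref{eq:variance} to $F=\tilde\psi^n$. The left side is $\|w\|^2-\|A^nw\|^2=0$, and all weights on the right are positive, so $x=w/L$ is constant along every path $\tilde\psi^n(\tilde e)$. Let $\{g,g'\}$ be a taken turn at $v$. By \eqref{eq:n} it equals $\{\bar f_k,f_{k+1}\}$ for some position $k$ in $\psi^n(e)$, and by Lemma~\ref{lem:bij} its lift at any given $\tilde v$ is taken by some $\tilde\psi^n(\tilde e)$. Then $x(\tilde f_k)=x(\tilde f_{k+1})$ says that $x(\tilde g)=-x(\tilde g')$. So $x\in T(\tilde G)$.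

\emph{$E\subseteq E'$.} Let $x\in T(\tilde G)$ and $w=xL$. The turns of $\psi(e)$ are taken, so $x$ is constant along each path $\tilde\psi(\tilde e)$, with value $x(D\tilde\psi(\tilde e))$, where $D\tilde\psi(\tilde e)$ is the first edge of the path. Hence
\[
(Aw)(\tilde e)=\lambda^{-1}\,x(D\tilde\psi(\tilde e))\sum_kL(f_k)=x(D\tilde\psi(\tilde e))\,L(e),
\]
that is, $Aw=(Sx)L$ with $Sx=x\circ D\tilde\psi$. The function $Sx$ changes sign under reversal because $Aw$ is a cochain. By Lemma~\ref{lem:turns}, $D\tilde\psi$ maps lifts of taken turns to lifts of taken turns. So $Sx\in T(\tilde G)$, and $A$ preserves $E$. The right side of \eqref{eq:variance} for $F=\tilde\psi$ vanishes, so $\|Aw\|=\|w\|$. Thus $A|_E$ is unitary, hence diagonalizable with eigenvalues of modulus $1$, and $E\subseteq E'$.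

\emph{Roots of unity.} The map $D\tilde\psi$ is a self-map of a finite set, so $(D\tilde\psi)^{i+N}=(D\tilde\psi)^i$ for some $i,N\ge1$. Then $S^{i+N}=S^i$ on $T(\tilde G)$. As $S$ is conjugate to $A|_E$, it is invertible, so $S^N$ is the identity and each $\theta$ is an $N$-th root of unity.

The last statement follows because $\rho(\tilde\psi)\le\lambda$.
\end{proof}

\section{When a double cover suffices}\label{sec:double}

\subsection{Connected Whitehead graphs}

A connected bipartite graph has exactly two proper $2$-colorings, which differ by exchanging the colors. This rigidity makes the class $[\alpha]$ canonical.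

\begin{theorem}\label{thm:D}
Suppose that all $\mathrm{Wh}(v)$ are connected and bipartite. Then $[\alpha]$ is independent of the choice of $\kappa$, and $\psi^*[\alpha]=[\alpha]$. Let $G^{\mathrm{or}}$ be the cover of degree $1$ or $2$ with group $\ker[\alpha]$. Then $\psi$ lifts to $G^{\mathrm{or}}$. For any lift $\tilde\psi$ of $\psi$ to a finite connected cover $\tilde G$, we have $\rho(\tilde\psi)=\lambda$ if and only if $\tilde G\to G$ factors through $G^{\mathrm{or}}$.
\end{theorem}

\begin{proof}
Two proper colorings differ at each vertex $v$ by a constant $\zeta(v)\in\mathbb{Z}/2$, so the cochains $\alpha$ differ by $\delta\zeta$. This proves independence. By Lemma~\ref{lem:turns}, $\kappa\circ D\psi$ is again a proper coloring, so there is a function $\zeta$ with $\kappa(D\psi(g))=\kappa(g)+\zeta(v)$ for all directions $g$ at $v$. Let $e$ go from $u$ to $v$ and let $\psi(e)=f_1\cdots f_\ell$, so that $D\psi(e)=f_1$ and $D\psi(\bar e)=\bar f_\ell$. Using $\kappa(\bar f_k)+\kappa(f_{k+1})=1$ for $1\le k<\ell$, we compute modulo $2$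
\[
(\psi^*\alpha)(e)=\sum_{k=1}^{\ell}\bigl(\kappa(f_k)+\kappa(\bar f_k)+1\bigr)=\kappa(f_1)+\kappa(\bar f_\ell)+(\ell-1)+\ell=\alpha(e)+\zeta(u)+\zeta(v).
\]
So $\psi^*\alpha=\alpha+\delta\zeta$ and $\psi^*[\alpha]=[\alpha]$. Hence $\psi_*$ maps loops on which $[\alpha]$ vanishes to such loops, and $\psi$ lifts to $G^{\mathrm{or}}$.

A cover $p\colon\tilde G\to G$ factors through $G^{\mathrm{or}}$ if and only if $p_*\pi_1(\tilde G)\subseteq\ker[\alpha]$, that is, $p^*[\alpha]=0$. In that case $\rho(\tilde\psi)=\lambda$ by Lemma~\ref{lem:orient}. Conversely, let $\rho(\tilde\psi)=\lambda$. By Theorem~\ref{thm:C} there is $x\ne0$ in $T(\tilde G)$. Since $\mathrm{Wh}(v)$ is connected, the values of $x$ on the directions at a vertex $\tilde v$ agree up to sign. They also agree up to sign at the two ends of an edge, and $\tilde G$ is connected. So $x=t\,(-1)^{\kappa'}$ for a constant $t\ne0$ and a function $\kappa'$ from the directions of $\tilde G$ to $\mathbb{Z}/2$. At each $\tilde v$ over $v$, the function $\kappa'$ is a proper coloring of $\mathrm{Wh}(v)$, so $\kappa'(\tilde g)=\kappa(g)+\beta(\tilde v)$ for some $\beta(\tilde v)$.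 The relation $x(\overline{\tilde e})=-x(\tilde e)$ reads $\kappa(e)+\kappa(\bar e)+\delta\beta(\tilde e)=1$, that is, $p^*\alpha=\delta\beta$. Hence $p^*[\alpha]=0$.
\end{proof}

\begin{remark}
In this situation $x\in T(\tilde G)$ is determined by its value on one direction, so $\dim T(\tilde G)\le1$. When $\rho(\tilde\psi)=\lambda$, the eigenvalue of modulus $\lambda$ is therefore unique, hence real and equal to $\pm\lambda$. Both signs occur in Example~\ref{ex:2}.
\end{remark}

\subsection{An example in which no cover of degree at most two works}

If some $\mathrm{Wh}(v)$ is disconnected, its components can be colored independently, there may be several classes $[\alpha]$, and $\psi$ may permute them without fixing any. Let $G$ be the rose with petals $a,b,c,d$, and let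
\[
a\mapsto abcd,\qquad b\mapsto abcd\,bc\,\bar d\bar c,\qquad c\mapsto\bar b\bar a,\qquad d\mapsto\bar d\bar c\bar b\bar a\,d\,abcd .
\]

\begin{proposition}\label{prop:example}
This map $\psi$ satisfies the standing hypotheses with $\lambda=3+2\sqrt2$, and its Whitehead graph is bipartite. We have $\rho(\psi)<\lambda$, and $\rho(\tilde\psi)<\lambda$ for every lift to a double cover. There is a cover of degree $4$ to which $\psi$ lifts with $\rho(\tilde\psi)=\lambda$.
\end{proposition}

\begin{proof}
\emph{Homotopy equivalence.} Put $U=bc$ and $W=aUd=\psi(a)$. Then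
\[
\psi(U)=abcd\,bc\,\bar d\bar c\,\bar b\bar a=WUW^{-1},\qquad \psi(d)=W^{-1}dW,\qquad \psi(c)=cU^{-1}a^{-1}.
\]
The image of $\psi$ contains $W$, hence $U$ and $d$, hence $a=Wd^{-1}U^{-1}$, then $c=\psi(c)aU$, then $b=Uc^{-1}$. So $\psi$ is onto, and it is an automorphism by the Hopf property.

\emph{Irreducibility and stretch factor.} In the order $(a,b,c,d)$ the rows of $M$ are $(1,1,1,1)$, $(1,2,3,2)$, $(1,1,0,0)$, $(2,2,2,3)$. Every row has a positive first entry and the first row is positive, so $M^2>0$. For $L=(1,\frac12+\sqrt2,\frac12,1+\sqrt2)$ we get
\[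
ML=\bigl(3+2\sqrt2,\ \tfrac{11}2+4\sqrt2,\ \tfrac32+\sqrt2,\ 7+5\sqrt2\bigr)=(3+2\sqrt2)\,L ,
\]
and an eigenvalue with a positive eigenvector is the spectral radius.

\emph{Taken turns.} The four image paths take the turns
\[
Q=\bigl\{\{\bar a,b\},\ \{\bar b,c\},\ \{\bar c,d\},\ \{\bar d,b\},\ \{\bar c,\bar d\},\ \{a,d\},\ \{a,\bar d\}\bigr\}.
\]
The map $D\psi$ sends $a,b,\bar c\mapsto a$; $\ \bar a,d,\bar d\mapsto\bar d$; $\ \bar b\mapsto c$; $\ c\mapsto\bar b$. It fixes the turn $\{\bar b,c\}$ and sends the other six turns to $\{a,\bar d\}$. By Lemma~\ref{lem:turns} the taken turns are exactly those in $Q$, and $\psi$ is a train track map. The Whitehead graph has two components. One is the $4$-cycle $\bar d,\bar c,d,a$ with the path $\bar d,b,\bar a$ attached; its classes are $\{a,b,\bar c\}$ and $\{\bar a,d,\bar d\}$. The other is the single edge $\{\bar b,c\}$.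

\emph{Covers of degree at most two.} A double cover corresponds to a nonzero homomorphism $\chi\colon\pi_1(G)\to\mathbb{Z}/2$, and $\psi$ lifts to it if and only if $\chi\psi=\chi$. We also allow $\chi=0$. From $c\mapsto\bar b\bar a$ and $a\mapsto abcd$ we get $\chi(c)=\chi(a)+\chi(b)$ and $\chi(b)+\chi(c)+\chi(d)=0$, so $\chi(a)=\chi(d)$. Let $\tilde G$ have vertices $v_i$, $i\in\mathbb{Z}/2$, and for each petal $y$ an edge from $v_i$ to $v_{i+\chi(y)}$. For $\chi\neq0$ this is the double cover, and for $\chi=0$ it is two copies of $G$, so in both cases it suffices to show $T(\tilde G)=0$. Let $x\in T(\tilde G)$. By the large component of the Whitehead graph there are numbers $s_i$ such that, at $v_i$, the function $x$ equals $s_i$ on the lifts of $a,b,\bar c$ and $-s_i$ on the lifts of $\bar a,d,\bar d$. The reverse of the lift of $d$ at $v_i$ is the lift of $\bar d$ at $v_{i+\chi(d)}$, so $-s_{i+\chi(d)}=s_i$. The reverse of the lift of $a$ at $v_i$ is the lift of $\bar a$ at $v_{i+\chi(a)}$, so $-s_{i+\chi(a)}=-s_i$. As $\chi(a)=\chi(d)$, we get $s_i=-s_i=0$. So $x$ vanishes on all lifts of $a,b,\bar c,d$, and $x=0$.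 By Theorem~\ref{thm:C}, $\rho<\lambda$ for $\psi$ and for every lift to a double cover.

\emph{A cover of degree four.} Give $a,b,\bar c$ the color $0$ and $\bar a,d,\bar d$ the color $1$. The choices $(\kappa(\bar b),\kappa(c))=(0,1)$ and $(1,0)$ give cochains with values $\alpha_1=(0,1,0,1)$ and $\alpha_2=(0,0,1,1)$ on $(a,b,c,d)$. Modulo $2$ the action of $\psi^*$ is multiplication by $M$, and $M\alpha_1=(2,4,1,5)\equiv\alpha_2$, $M\alpha_2=(2,5,0,5)\equiv\alpha_1$. So $\psi$ exchanges the two characters and preserves $\ker\alpha_1\cap\ker\alpha_2$, a normal subgroup of index $4$. Hence $\psi$ lifts to the corresponding cover, where $\rho(\tilde\psi)=\lambda$ by Lemma~\ref{lem:orient}.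
\end{proof}

Thus, in the generality of the conjecture, the double cover of the surface theorem must be replaced by a larger cover, such as the mod $2$ homology cover of Theorem~\ref{thm:A}(1).

\begin{thebibliography}{1}

\bibitem{summary}
\emph{Project Summary}, \texttt{https://github.com/wuchenxi/wuchenxi.github.io}.

\end{thebibliography}
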